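# Integer feasibility when one Chvátal–Gomory cut suffices, and learning with errors

## 1. Polyhedra, cuts, promise problems and separators

Throughout, $P=\{x\in\mathbb R^n: Ax\le b\}$ is a rational polyhedron, with $A\in\mathbb Q^{m\times n}$ and $b\in\mathbb Q^m$. An equation in a description stands for two opposite inequalities. A linear combination of rows may therefore use an equation with a multiplier of either sign: put the absolute value on the appropriate one of the two rows.

**Definition (integer hull).** $P_I=\mathrm{conv}(P\cap\mathbb Z^n)$.

*Example.* Let $P=\{x\in[0,1]^2: 2x_1+2x_2\le 3\}$. Its integer points are $(0,0),(1,0),(0,1)$, so $P_I=\{x\ge 0: x_1+x_2\le 1\}$.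

**Definition (Chvátal–Gomory inequality).** A (rank-1) Chvátal–Gomory inequality of $P$, CG inequality or cut for short, is an inequality $\lambda^\top Ax\le\lfloor\lambda^\top b\rfloor$ with $\lambda\in\mathbb Q^m_{\ge0}$ and $\lambda^\top A\in\mathbb Z^n$.

Every CG inequality holds on $P\cap\mathbb Z^n$, hence on $P_I$: for an integer point $x\in P$ the number $\lambda^\top Ax$ is an integer and is at most $\lambda^\top b$.

*Example.* In the previous example, the multiplier $\tfrac12$ on the row $2x_1+2x_2\le3$ gives $x_1+x_2\le\lfloor 3/2\rfloor=1$.

**Definition ($k$ cuts give the integer hull).** Adding at most $k$ CG inequalities to the description of $P$ gives its integer hull if there are CG inequalities $c_i^\top x\le d_i$ of $P$, $i=1,\dots,t$ with $t\le k$, such that $P_I=\{x\in P: c_i^\top x\le d_i,\ i=1,\dots,t\}$.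

*Examples.* In the example above one cut gives the integer hull. For $P=\{x\in\mathbb R: 2x\le1,\ -2x\le-1\}=\{\tfrac12\}$, the cut $x\le\lfloor\tfrac12\rfloor=0$ leaves the empty set, and $P_I=\emptyset$, so again one cut suffices. For $P=[\tfrac12,\tfrac52]\subset\mathbb R$ we have $P_I=[1,2]$. One cut can move only one end of the interval, so one cut is not enough. The two cuts $x\le2$ and $-x\le-1$ are.

**Definition (promise problem).** The integer feasibility problem of $P$ asks whether $P\cap\mathbb Z^n\ne\emptyset$. The *promise problem for $k$* is integer feasibility on those inputs $(A,b)$ for which at most $k$ CG inequalities give the integer hull. An algorithm must answer correctly on every input satisfying this promise. It need not check the promise, and its behavior on other inputs is unconstrained. A set $S$ of inputs *solves* the promise problem if for every $(A,b)$ satisfying the promise, $(A,b)\in S$ if and only if $P\cap\mathbb Z^n\ne\emptyset$.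

*Example.* For $k=1$, the input $[\tfrac12,\tfrac52]$ is outside the promise, so an algorithm for $k=1$ may call it infeasible.

**Definition (separators).** Let $X,Y$ be disjoint sets in NP. A *separator* of the pair $(X,Y)$ is a set $S$ with $X\subseteq S$ and $S\cap Y=\emptyset$. A set $S$ is *Turing-hard for NP* if $\mathrm{NP}\subseteq\mathrm P^S$.

*Example.* Let $X$ be the set of $(A,b)$ with $P\cap\mathbb Z^n\neq\emptyset$ and $Y$ the set of $(A,b)$ with $P=\emptyset$. Then $\{(A,b):P\ne\emptyset\}$ is a separator, and it is decidable in polynomial time by linear programming.

We use the following textbook facts.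

- Linear programs over $\mathbb Q$ are solvable in polynomial time. If $P\neq\emptyset$ and $\mu=\max_P c^\top x$ is finite, LP duality gives a rational $\lambda\ge0$ with $\lambda^\top A=c^\top$ and $\lambda^\top b=\mu$. If moreover $c$ is integral, then $c^\top x\le\lfloor\mu\rfloor$ is a CG inequality.
- Systems of linear equations can be solved over $\mathbb Z$ in polynomial time, with a basis of the integer solutions of the homogeneous system (Schrijver, *Theory of Linear and Integer Programming*, Ch. 5).
- A rational system $Ax\le b$ with an integral solution has one of polynomial size (same book, Ch. 17).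

## 2. Noisy linear equations modulo $q$

**Definition (LWE).** Let $q=q(n)\ge2$ and let $\chi$ be a distribution on $\mathbb Z$. An LWE sample for $s\in\mathbb Z_q^n$ is $(a,\langle a,s\rangle+e\bmod q)$ with $a\in\mathbb Z_q^n$ uniform and $e\sim\chi$. A *distinguisher* $D$ gets $N$ pairs $(a_i,y_i)\in\mathbb Z_q^n\times\mathbb Z_q$. They are either independent LWE samples for one uniform secret $s$, or independent and uniform. Its *advantage* is $\Pr[D=1\mid\text{LWE}]-\Pr[D=1\mid\text{uniform}]$.

*Example.* Take $n=1$, $q=11$, $s=3$. The choice $a=4$, $e=1$ gives the sample $(4,2)$, since $12+1\equiv2$. The choice $a=5$, $e=0$ gives $(5,4)$. A distinguisher that always outputs $1$ has advantage $1-1=0$.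

We let distinguishers draw exactly uniform elements of $\mathbb Z_q$. With fair bits only, this can be done up to total statistical error $2^{-n}$ in polynomial time. The bounds below exceed what we need by a positive constant in the limit, so this changes none of the conclusions.

**Parameters.** Put $r=n+1$ and $N=\lceil r\log_2q\rceil+2n$. Let $q$ and $E\ge0$ be integers computable in time $\mathrm{poly}(n)$ (so $\log q\le\mathrm{poly}(n)$), and let $0<\varepsilon=\varepsilon(n)\le\frac14$, such that

- (H1) $N(2E+1)+1\le\varepsilon q$;
- (H2) $\eta:=\Pr[\,|e_i|>E\text{ for some }i\le N\,]\to0$ for i.i.d. $e_i\sim\chi$.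

*Example (the concrete choice).* Take $\varepsilon=\frac14$, $q$ a prime in $[n^4,2n^4]$, $E=n$, and let $\chi$ be the rounding to the nearest integer of a centered normal variable $X$ with standard deviation $\alpha q/\sqrt{2\pi}$, where $\alpha q=3\sqrt n$. Such a prime exists by Bertrand's postulate and can be found by trial division in time $\mathrm{poly}(n)$. Since $N=O(n\log n)$, the left side of (H1) is $O(n^2\log n)$, so (H1) holds for large $n$. The variance of $X$ is $9n/(2\pi)$. The Gaussian tail bound $\Pr[|X|\ge t]\le2e^{-t^2/(2\cdot 9n/(2\pi))}$ at $t=n/2$ gives $2e^{-\pi n/36}$. As $|e_i|>n$ forces $|X|\ge n/2$, we get $\eta\le2Ne^{-\pi n/36}\to0$, which is (H2). For any $\varepsilon=1/\mathrm{poly}(n)$ one takes a larger polynomial $q$.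

**Definition (assumption DLWE, for the chosen parameters).** No probabilistic polynomial-time distinguisher has advantage $\ge\frac14$ for all large $n$. (The usual assumption says that the advantage of every such distinguisher is negligible, so DLWE is weaker.)

## 3. Feasibility under the promise of $k$ cuts: question and theorems

The definitions are in place. Fix an integer $k\ge1$ in advance. The input is $(A,b)$ alone; $n$ and $m$ are part of the input, and the cuts in the promise are not given.

> Assume that the integer hull of $P$ can be obtained by adding at most $k$ CG inequalities of $P$ to the description of $P$. Can the integer feasibility problem of $P$ be solved in time polynomial in the encoding size of $(A,b)$, where the polynomial may depend on $k$?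

This is Open question 3 of "Cutting Planes and Integrality of Polyhedra: Structure and Complexity" (https://kilthub.cmu.edu/ndownloader/files/17169929), where it is stated as open even for $k=1$. The answer proved here is no for every fixed $k\ge1$, conditionally on DLWE.

**Theorem 1.** Let $k\ge1$. If integer feasibility can be decided in polynomial time for all rational polyhedra whose integer hull is obtained by adding at most $k$ CG inequalities, then DLWE is false for all parameters satisfying (H1), (H2). Hence, under DLWE, no such algorithm exists for any $k\ge1$.

**Theorem 2.** The conclusion of Theorem 1 already holds for algorithms required to be correct only on instances for which a *single* CG inequality $c^\top x\le d$ gives the integer hull, $\max_Pc^\top x-\min_Pc^\top x\le\varepsilon$ (if $P\ne\emptyset$), and moreover one of the following holds: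

- (a) $P\subseteq[0,1]^{n'}$ is given by linear equations and the bounds $0\le x\le1$, with integer data of absolute value at most $q$ (polynomially bounded if $q$ is), and $P_I$ is empty or a face of $P$ that is a product of a point and hypersimplices; or
- (b) $P\subset\mathbb R^{n'}$ is a full-dimensional parallelepiped given by $2n'$ inequalities, with at most one integer point, which is then a vertex of $P$.

Further, (c): the *search* problem "find an integer point", even restricted to the *feasible* instances of (a) or of (b), has no polynomial-time algorithm under DLWE.

Here a *hypersimplex* is a polytope $\{w\in[0,1]^N:\sum_jw_j=W\}$ with $W\in\{0,\dots,N\}$. For $N=3$, $W=1$ it is the triangle with vertices the three unit vectors.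

**Theorem 3.** Let $F=\{(A,b):P\cap\mathbb Z^n\ne\emptyset\}$, and let $I_k$ be the set of $(A,b)$ such that adding at most $k$ CG inequalities to $P$ gives $\emptyset$. For every $k$, $F$ and $I_k$ are disjoint sets in NP, and every set $S$ with $F\subseteq S$, $S\cap I_k=\emptyset$ solves the promise problem for $k$. Consequently:

- (i) if some NP-complete problem Karp-reduces to the promise problem, then NP = coNP;
- (ii) if the promise problem is NP-hard under Cook reductions ($\mathrm{NP}\subseteq\mathrm P^S$ for every $S$ solving it on the promise), then the conjecture of Even, Selman and Yacobi (Inform. and Control 61, 1984) fails. That conjecture says that every disjoint pair of NP sets has a separator that is not Turing-hard for NP.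

**Corollary 4.** With the concrete parameters of Section 2, a polynomial-time algorithm for some $k\ge1$ yields a polynomial-time quantum algorithm approximating GapSVP and SIVP in the worst case within $\tilde O(n/\alpha)=\tilde O(n^{4.5})$.

The two lattice problems are recalled in Section 10.

## 4. The cases $k=0$ and $n=1$

For $k=0$ the promise says $P=P_I$. Then $P$ contains an integer point if and only if $P\ne\emptyset$, which an LP decides. So the threshold lies exactly between $k=0$ and $k=1$.

For $n=1$, let $P=[\alpha,\beta]$ with $\alpha\le\beta$. Feasibility is the test $\lceil\alpha\rceil\le\lfloor\beta\rfloor$. If $P$ has no integer point, then $\lfloor\beta\rfloor<\alpha$ and the single cut $x\le\lfloor\beta\rfloor$ leaves the empty set. In one dimension, infeasibility always has a one-cut proof. The cut is found at once because there is only one direction to round.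

In higher dimension the rounding direction $c$ must be found among integer vectors. *Checking* a proposed $c$ is one LP: compute $\mu=\max_Pc^\top x$, then round. The promise says that a good $c$ exists and says nothing about how to find it.

## 5. Why a reduction from an NP-complete problem is blocked

The first thing to try for a negative answer is to reduce an NP-complete problem to the promise problem. Such a reduction sends "no" inputs to infeasible polyhedra *whose infeasibility is proved by at most $k$ cuts*. This is where the approach stops: such a proof is a short certificate for "no". The proof of Theorem 3 makes this precise.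

**Step 1: feasible inputs have short certificates.** This step puts $F$ in NP. A rational system with an integral solution has one of polynomial size (Schrijver, Ch. 17), and this solution is the certificate.

**Step 2: inputs killed by $k$ cuts have short certificates.** This step puts $I_k$ in NP; the point to control is the size of the cuts. Multiplying a row of $Ax\le b$ by a positive integer only rescales the corresponding entry of $\lambda$, so it does not change the set of CG inequalities, and we may assume that $A,b$ are integral. If $P=\emptyset$, an LP verifies this, and $(A,b)\in I_k$ with $t=0$. Let $P\neq\emptyset$. The certificate is a list $c^1,\dots,c^t\in\mathbb Z^n$, $t\le k$, with $|c^i_j|\le\sum_l|A_{lj}|$. The verifier computes $\mu_i=\max_Pc^{i\top}x$ by LP, requires it to be finite, and checks by LP that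
$$P\cap\{x: c^{i\top}x\le\lfloor\mu_i\rfloor\ \text{for all }i\}=\emptyset.$$

*Soundness.* By LP duality there is a rational $\lambda\ge0$ with $\lambda^\top A=c^{i\top}$ and $\lambda^\top b=\mu_i$. So each inequality used is a CG inequality, and an accepted input is in $I_k$.

*Completeness.* Let CG inequalities with multipliers $\lambda^1,\dots,\lambda^t$, $t\le k$, give $\emptyset$. Split $\lambda^i=\lfloor\lambda^i\rfloor+\{\lambda^i\}$ entrywise, with $\{\lambda^i\}\in[0,1)^m$. Since $A$ and $b$ are integral, $\{\lambda^i\}^\top A=\lambda^{i\top}A-\lfloor\lambda^i\rfloor^\top A$ is integral, and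
$$\lfloor\lambda^{i\top}b\rfloor=\lfloor\{\lambda^i\}^\top b\rfloor+\lfloor\lambda^i\rfloor^\top b .$$
For $x\in P$ satisfying the new cut $\{\lambda^i\}^\top Ax\le\lfloor\{\lambda^i\}^\top b\rfloor$, add $\lfloor\lambda^i\rfloor^\top Ax\le\lfloor\lambda^i\rfloor^\top b$; the result is the old cut. So the new cuts also give $\emptyset$. Put $c^{i\top}=\{\lambda^i\}^\top A$. As the entries of $\{\lambda^i\}$ lie in $[0,1)$, we have $|c^i_j|\le\sum_l|A_{lj}|$. Moreover $\mu_i\le\{\lambda^i\}^\top b$, which is finite, so $\lfloor\mu_i\rfloor\le\lfloor\{\lambda^i\}^\top b\rfloor$, and the verifier's cut is at least as strong as the new cut. The verifier accepts.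

**Step 3: separators solve the promise problem.** This step connects the pair $(F,I_k)$ with our question. CG inequalities are valid for $P\cap\mathbb Z^n$, so $F\cap I_k=\emptyset$. Let $(A,b)$ satisfy the promise. If it is feasible, it is in $F$, hence in any separator $S$. If it is infeasible, then $P_I=\emptyset$ is obtained by at most $k$ cuts, so $(A,b)\in I_k$ and $(A,b)\notin S$. So every separator solves the promise problem.

**Step 4: the two consequences.** This step finishes Theorem 3.

(i) Let $f$ be a Karp reduction from an NP-complete set $X$ to the promise problem, so that all images satisfy the promise. If $x\in X$, then $f(x)\in F$, so $f(x)\notin I_k$. If $x\notin X$, then $f(x)$ is infeasible and satisfies the promise, so $f(x)\in I_k$. Hence $x\notin X\iff f(x)\in I_k$, and the complement of $X$ is in NP by Step 2. Since $X$ is NP-complete, NP = coNP.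

(ii) By hypothesis $\mathrm{NP}\subseteq\mathrm P^S$ for every $S$ solving the promise problem, in particular for every separator of the disjoint NP pair $(F,I_k)$. So every separator of this pair is Turing-hard for NP, contrary to the conjecture. $\square$

So we should look for a hard problem in which *both* answers come with a short hidden certificate. In LWE such a certificate is the secret $s$: whoever knows it can turn the samples into small numbers.

## 6. Modular systems with a hidden short dual vector

Consider the question whether some $x\in\{0,1\}^N$ satisfies $Bx\equiv\beta\pmod q$. Suppose someone knows an integer vector $u$ such that $B^\top u$ is congruent modulo $q$ to a *short* vector $c$. Every solution then satisfies $c^\top x\equiv u^\top\beta\pmod q$. If $\sum_i|c_i|<q$, then $c^\top x$ ranges over an interval of length less than $q$ on the cube, so at most one value $v$ of $c^\top x$ is compatible with this congruence. There are two clean extremes. If no value in the interval is compatible, there is no solution. If the compatible value is the minimum of $c^\top x$ on the cube and all $c_i\ne0$, then $x$ is forced. In both cases a single rounding in the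 hidden direction will settle the matter.

**Definition (instance, witness).** An *instance* is $(q,B,\beta)$ with $B=(b_1,\dots,b_N)\in\{0,\dots,q-1\}^{r\times N}$ and $\beta\in\{0,\dots,q-1\}^r$. A *witness* is a pair $u\in\mathbb Z^r$, $c\in\mathbb Z^N$ with
$$c\equiv B^\top u\pmod q,\qquad c_i\ne0\ \text{ for all } i,\qquad S:=\sum_i|c_i|\le\varepsilon q<q. \tag{1}$$
Write $c_+=\sum_{c_i>0}c_i$ and $c_-=\sum_{c_i<0}|c_i|$, so $S=c_++c_-$. Define $z(c)\in\{0,1\}^N$ by $z(c)_i=1\iff c_i<0$.

On $[0,1]^N$ we have $-c_-\le c^\top x\le c_+$. Because all $c_i\ne0$, the minimum $-c_-$ is attained *only* at $x=z(c)$: each coordinate with $c_i<0$ must be $1$, and each with $c_i>0$ must be $0$.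

**Definition (types).** The instance is of *type Y* if some witness satisfies $\beta\equiv Bz(c)\pmod q$. It is of *type N* if some witness satisfies $u^\top\beta\not\equiv v\pmod q$ for every integer $v\in[-c_-,c_+]$. The latter is equivalent to saying that
$$I=\Big[\tfrac{u^\top\beta-c_+}{q},\ \tfrac{u^\top\beta+c_-}{q}\Big]\quad\text{contains no integer}, \tag{2}$$
because an integer $h$ lies in $I$ if and only if $v=u^\top\beta-qh$ lies in $[-c_-,c_+]$.

*Example.* Take $r=1$, $N=2$, $q=11$, $B=(4,3)$, $u=3$. Then $3\cdot4\equiv1$ and $3\cdot3\equiv-2$, so $c=(1,-2)$ with $c_+=1$, $c_-=2$, $S=3$ and $z(c)=(0,1)$. (Here $S/q=3/11$, slightly above $\frac14$. The arguments of Sections 7 and 8 other than the bound $\le\varepsilon$ need only $S<q$, so the example is a fair illustration.) The right-hand side $\beta=3$ is of type Y. The values $\beta$ with $3\beta\equiv-2,-1,0,1$ are $\beta=3,7,0,4$, so every other $\beta$ is of type N. For $\beta=5$, $I=[\frac{14}{11},\frac{17}{11}]$.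

*Why the right-hand side sits at an extreme value.* In the same example take $\beta=0$, which is solvable by $x=0$ with $c^\top x=0$ strictly between $-2$ and $1$. Consider the polytope $\{(x,w)\in[0,1]^4:4x_1+3x_2-11(w_1+w_2)=0\}$ and the integer form $g=x_1+x_2-3(w_1+w_2)$. On this polytope $g=(-x_1+2x_2)/11\in[-\frac1{11},\frac2{11}]$. Rounding in both directions gives $g\ge0$ and $g\le0$, that is, $x_1=2x_2$. The point $x=(1,\frac12)$, $w=(\frac12,0)$ satisfies both cuts, while the only integer point is $0$. So rounding this hidden direction from both sides does not yield the hull.

## 7. The $0/1$ polytope of a modular system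

**Lemma 5.** Let
$$P(B,\beta)=\Big\{(x,w)\in[0,1]^N\times[0,1]^{r\times N}:\ \sum_iB_{li}x_i-q\sum_{j=1}^Nw_{lj}=\beta_l,\ \ l=1,\dots,r\Big\}.$$
If $(q,B,\beta)$ is of type Y, then $P(B,\beta)$ contains an integer point. If it is of type N, then it contains none. In both cases one CG inequality gives the integer hull, the width of $P(B,\beta)$ in its direction is at most $S/q\le\varepsilon$, and the structural claims of Theorem 2(a) hold.

*Proof.* Write $P=P(B,\beta)$ and let $(u,c)$ be the witness for the type in question.

**Step 1: an integer linear form that sees $c^\top x$ divided by $q$.** This step produces the direction of the cut. By (1), $h_i=(u^\top b_i-c_i)/q$ is an integer. Put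
$$g(x,w)=\sum_ih_ix_i-\sum_lu_l\sum_jw_{lj},$$
a linear form with integer coefficients. As linear forms,
$$-g(x,w)=-\frac1q\sum_lu_l\Big(\sum_iB_{li}x_i-q\sum_jw_{lj}\Big)+\frac1q\sum_ic_ix_i. \tag{3}$$
Indeed, the coefficient of $x_i$ on the right is $-(u^\top b_i-c_i)/q=-h_i$, and that of $w_{lj}$ is $u_l$. On $P$ the bracket equals $\beta_l$, so
$$g=\tfrac1q\big(u^\top\beta-c^\top x\big)\in I\quad\text{on }P. \tag{4}$$
The interval $I$ has length $S/q\le\varepsilon$, which bounds the width of $P$ in direction $g$.

**Step 2: the cut.** This step checks that rounding $-g$ is a CG inequality of the given description. Use the equations with multipliers $-u_l/q$, the rows $x_i\le1$ with multiplier $c_i/q$ for $c_i>0$, and the rows $-x_i\le0$ with multiplier $|c_i|/q$ for $c_i<0$. By (3) the combined left side is $-g$, which has integer coefficients. The combined right side is $(-u^\top\beta+c_+)/q$. So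
$$-g(x,w)\le\Big\lfloor\frac{-u^\top\beta+c_+}{q}\Big\rfloor \tag{5}$$
is a CG inequality of $P$.

**Step 3: type N.** This step shows that (5) leaves nothing. By (2), $I$ is an interval without integers, so $I\subset(d,d+1)$ for some integer $d$. The number $(-u^\top\beta+c_+)/q$ is minus the left end of $I$, so it lies in $(-d-1,-d)$ and its floor is $-d-1$. Thus (5) reads $g\ge d+1$, while $g<d+1$ on $P$ by (4). Adding (5) gives $\emptyset$. Since (5) is valid for integer points, $P_I=\emptyset$, obtained by one CG inequality.

**Step 4: type Y, an integer point.** This step shows feasibility and computes the value of $g$ there. Put $z=z(c)$, so $(Bz)_l\equiv\beta_l$ and $0\le(Bz)_l\le N(q-1)$. As $\beta_l\in\{0,\dots,q-1\}$, we have $(Bz)_l=\beta_l+qW_l$ with $W_l=\lfloor(Bz)_l/q\rfloor\in\{0,\dots,N-1\}$. Choose $\bar w\in\{0,1\}^{r\times N}$ with exactly $W_l$ ones in row $l$. Then $(z,\bar w)\in P$ is integral. By (4) and $c^\top z=-c_-$, the number $d:=g(z,\bar w)=(u^\top\beta+c_-)/q$ is an integer, because $g$ has integer coefficients.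

**Step 5: type Y, the cut gives the integer hull.** This step identifies the set left by (5). We have
$$\frac{-u^\top\beta+c_+}{q}=\frac{-(qd-c_-)+c_+}{q}=-d+\frac Sq,\qquad 0\le\frac Sq<1,$$
so (5) reads $g\ge d$. By (4), $g\le d$ on $P$, with equality if and only if $c^\top x=-c_-$, that is, if and only if $x=z$. For $x=z$ the equations of $P$ become $\sum_jw_{lj}=W_l$. Therefore
$$P\cap\{g\ge d\}=\{z\}\times\prod_l\Big\{w_l\in[0,1]^N:\sum_jw_{lj}=W_l\Big\}. \tag{6}$$
Each factor is a hypersimplex. A vertex of it has at most one fractional coordinate: if two were fractional, adding $\pm\delta$ to one and $\mp\delta$ to the other would exhibit the point as a midpoint of two others. Since the coordinates sum to the integer $W_l$, a single fractional coordinate is impossible. So all vertices of (6) are integer points of $P$, and $P\cap\{g\ge d\}\subseteq P_I$. The reverse inclusion holds because CG inequalities are valid for $P_I$. Hence $P_I=P\cap\{g\ge d\}$. As $g\le d$ on $P$, this is a nonempty face of $P$, and by (6) it is a product of a point and hypersimplices.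

**Step 6: the remaining claims of Theorem 2(a).** The description consists of equations and bounds $0\le x,w\le1$, and its data are the $B_{li}$, $-q$, the $\beta_l$, and $0,\pm1$, all integers of absolute value at most $q$. $\square$

*Example continued.* With $B=(4,3)$, $q=11$, $u=3$ we get $h_1=(12-1)/11=1$, $h_2=(9+2)/11=1$ and $g=x_1+x_2-3(w_1+w_2)$. For $\beta=3$, $g=(9-x_1+2x_2)/11\in[\frac8{11},1]$ on $P$. The cut is $g\ge1$ and leaves $x=(0,1)$, $w_1+w_2=0$. For $\beta=5$, $g=(15-x_1+2x_2)/11\in[\frac{14}{11},\frac{17}{11}]$. The cut is $g\ge2$ and leaves nothing, although $P$ itself is nonempty: it contains $x=(1,\frac13)$, $w=0$.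

## 8. The parallelepiped of a modular system

The polytope of Lemma 5 is not full-dimensional and may have many integer points. A change of coordinates along a lattice removes both features.

**Lemma 6.** Suppose $Bx\equiv\beta\pmod q$ has a solution $x_0\in\mathbb Z^N$. Let $G$ be a basis matrix of the full-rank lattice $\Lambda=\{x\in\mathbb Z^N:Bx\equiv0\bmod q\}\supseteq q\mathbb Z^N$, and let $\hat P=\{y\in\mathbb R^N:0\le x_0+Gy\le1\}$. If $(q,B,\beta)$ is of type Y, then $\hat P$ has exactly one integer point, which is a vertex. If it is of type N, then $\hat P$ has none. In both cases one CG inequality gives the integer hull, in a direction of width $S/q\le\varepsilon$.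

*Proof.*

**Step 1: the direction.** This step transports the hidden form $c^\top x/q$ to the $y$-coordinates. The map $y\mapsto x=x_0+Gy$ is an affine bijection of $\mathbb R^N$ taking $\hat P$ to the cube. So $\hat P$ is a full-dimensional parallelepiped, given by $2N$ inequalities. It takes $\mathbb Z^N$ to $x_0+\Lambda$. Put $p^\top=c^\top G/q$. Since $c^\top G\equiv u^\top BG\equiv0\pmod q$, the vector $p$ is integral. Moreover $p^\top y=(c^\top x-c^\top x_0)/q$, so on $\hat P$ the form $p^\top y$ takes exactly the values in
$$J=\Big[\frac{-c_--c^\top x_0}{q},\ \frac{c_+-c^\top x_0}{q}\Big],\qquad\text{of length }\frac Sq\le\varepsilon<1. \tag{7}$$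

**Step 2: the cut.** By LP duality, $p^\top y\le\lfloor\max_{\hat P}p^\top y\rfloor$ is a CG inequality of $\hat P$. The multipliers can be written down: $c_i/q$ on $(Gy)_i\le1-x_{0,i}$ for $c_i>0$ and $|c_i|/q$ on $-(Gy)_i\le x_{0,i}$ for $c_i<0$. The left sides add up to $p^\top y$ and the right sides to $(c_+-c^\top x_0)/q$.

**Step 3: type N.** This step shows that the cut leaves nothing. We have $c^\top x_0\equiv u^\top Bx_0\equiv u^\top\beta\pmod q$. If an integer $h$ were in $J$, then $v=qh+c^\top x_0$ would be an integer in $[-c_-,c_+]$ with $v\equiv u^\top\beta$, which type N excludes. So $J$ contains no integer, $\lfloor\max_{\hat P}p^\top y\rfloor<\min_{\hat P}p^\top y$, and the cut gives $\emptyset=\hat P_I$.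

**Step 4: type Y.** This step shows that the cut leaves one integer vertex. With $z=z(c)$ we have $Bz\equiv\beta\equiv Bx_0$, so $z\in x_0+\Lambda$ and $z=x_0+G\bar y$ with $\bar y\in\mathbb Z^N$. Hence $\min_{\hat P}p^\top y=p^\top\bar y$ is an integer, attained only at $\bar y$, because $c^\top x$ attains its minimum on the cube only at $z$. As the width is less than $1$, $\lfloor\max_{\hat P}p^\top y\rfloor=p^\top\bar y$. The cut leaves exactly $\{\bar y\}$. Since every integer point of $\hat P$ satisfies the cut, $\hat P_I=\{\bar y\}$, and $\bar y$ is a vertex of $\hat P$ because $z$ is a vertex of the cube. $\square$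

*Example continued.* The lattice $\Lambda=\{x\in\mathbb Z^2:4x_1+3x_2\equiv0\bmod11\}$ contains $(2,1)$ and $(-3,4)$. Their determinant is $11$, the index of $\Lambda$, so they form a basis. Here $c^\top G=(1\cdot2-2\cdot1,\ 1\cdot(-3)-2\cdot4)=(0,-11)$, so $p=(0,-1)$. For $\beta=3$, take $x_0=(0,1)$. Then $c^\top x_0=-2$, and $-y_2\in[0,\frac3{11}]$ on $\hat P$. The cut $-y_2\le0$ leaves $y_2=0$, and then $0\le2y_1\le1$ and $-1\le y_1\le0$ force $y=0$. For $\beta=5$, take $x_0=(2,-1)$. Then $c^\top x_0=4$, and $-y_2\in[-\frac6{11},-\frac3{11}]$. The cut is $-y_2\le-1$ and leaves nothing.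

**Both constructions are computable in polynomial time.** This is clear for $P(B,\beta)$. For $\hat P$, solve the linear Diophantine system $Bx-qv=\beta$ in integers $(x,v)$; the $x$-part of a solution is $x_0$. A lattice basis of the integer solutions of $Bx-qv=0$, projected to the $x$-coordinates, is a basis of $\Lambda$, because $v$ is determined by $x$. All this is in Schrijver, Ch. 5. If the system is unsolvable, the instance is not of type Y.

## 9. From LWE samples to instances of the two types

Given LWE samples, $u=(-s,1)$ satisfies $u^\top(a_i,y_i)\equiv e_i$, which is short. So take columns built from $(a_i,y_i)$, with the secret as hidden certificate. Three points need care.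

First, some $e_i$ may be $0$, which (1) forbids, and the vertex $z(e)$ depends on signs of the noise that we do not know. Replacing $y_i$ by $y_i+E+1$ makes every $c_i=e_i+E+1$ positive as long as $|e_i|\le E$.

Second, now $z(c)=0$, and type Y means $\beta=0$. But then $x=0$, $w=0$ is an integer point of $P(B,0)$ for *every* $B$. An algorithm may first test this point, and its answer "feasible" then says nothing about $B$. The remedy is to choose a random $z\in\{0,1\}^N$ ourselves and flip the sign of column $i$ when $z_i=1$. Then $z(c)=z$ is known to us, and not visible from the instance in the way $0$ was.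

Third, a single test still does not distinguish. With $\beta=Bz$ the system is solvable for LWE and for uniform samples alike. With $\beta$ random, the LWE instance is infeasible with high probability, but on uniform samples the promise may fail, and the algorithm may say "infeasible" there as well. What helps is to use both right-hand sides. On LWE samples the algorithm *must* answer them differently. On uniform samples the two instances are statistically indistinguishable, so *whatever* the algorithm does off the promise, it does it with almost the same probability in both cases.

**Proposition 7.** Let $R$ be a polynomial-time procedure with $R(q,B,\beta)=1$ on type Y instances and $R(q,B,\beta)=0$ on type N instances (arbitrary $0/1$ output elsewhere). Then for all parameters satisfying (H1), (H2) there is a probabilistic polynomial-time distinguisher for LWE with advantage at least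
$$\frac{1-\varepsilon}2-\eta-2^{-n-2}\qquad\big(\ge\tfrac14\text{ for large }n\big).$$

*Proof.*

**Step 1: the two procedures.** This step fixes the construction. Given $(a_i,y_i)_{i\le N}$, choose $z\in\{0,1\}^N$ uniformly, put $\sigma_i=1-2z_i$ and
$$b_i=\sigma_i\,(a_i,\ y_i+E+1)\bmod q\ \in\{0,\dots,q-1\}^r. \tag{8}$$
Procedure $D_1$ sets $\beta=Bz\bmod q$ and outputs $R(q,B,\beta)$. Procedure $D_2$ chooses $\beta\in\mathbb Z_q^r$ uniformly and outputs $R(q,B,\beta)$. Let $p_1,p_2$ be the probabilities that $D_1,D_2$ output $1$ on LWE samples, and $p_3,p_4$ the corresponding probabilities on uniform samples.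

**Step 2: LWE samples produce witnesses.** This step shows $p_1\ge1-\eta$ and $p_2\le\eta+\varepsilon$. Suppose all $|e_i|\le E$, which has probability $1-\eta$. Lift $s$ to integers and put $u=(-s,1)$, $c_i=\sigma_i(e_i+E+1)$. Then
$$u^\top b_i\equiv\sigma_i(-\langle a_i,s\rangle+y_i+E+1)\equiv\sigma_i(e_i+E+1)=c_i\pmod q,$$
$1\le|c_i|\le2E+1$, and $S\le N(2E+1)\le\varepsilon q$ by (H1). So $(u,c)$ is a witness. Moreover $c_i<0\iff\sigma_i=-1\iff z_i=1$, so $z(c)=z$.

With $\beta=Bz$ the instance is of type Y, so $R=1$. Hence $p_1\ge1-\eta$.

With $\beta$ uniform and independent of everything else, $u^\top\beta\bmod q$ is uniform in $\mathbb Z_q$, since the last entry of $u$ is $1$. The integers in $[-c_-,c_+]$ are $S+1\le N(2E+1)+1\le\varepsilon q$ in number, so they cover at most $\varepsilon q$ residues. Hence the instance is of type N, and $R=0$, except with probability at most $\varepsilon$. So $p_2\le\eta+\varepsilon$.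

**Step 3: uniform samples hide the right-hand side.** This step shows $|p_3-p_4|\le2^{-n-1}$. Now the pairs $(a_i,y_i)$ are uniform. For each fixed $z$, the map in (8) is a bijection of $\mathbb Z_q^r$ in each column. So $B$ is uniform in $\mathbb Z_q^{r\times N}$ and independent of $z$. For fixed $z\ne z'$ in $\{0,1\}^N$, the vector $z-z'$ has an entry $\pm1$, say in position $i$. Conditionally on the other columns, $B(z-z')=\pm b_i+\text{const}$ is uniform, so $\Pr_B[Bz\equiv Bz']=q^{-r}$. Let $\pi_B(\beta)=\Pr_z[Bz\equiv\beta]$. For independent uniform $z,z'$,
$$\mathbb E_B\sum_\beta\pi_B(\beta)^2=\Pr[Bz\equiv Bz']\le2^{-N}+q^{-r}.$$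
For each $B$, Cauchy–Schwarz over the $q^r$ values of $\beta$ gives
$$\sum_\beta|\pi_B(\beta)-q^{-r}|\le\sqrt{q^r\sum_\beta\big(\pi_B(\beta)-q^{-r}\big)^2}=\sqrt{q^r\sum_\beta\pi_B(\beta)^2-1}.$$
By Jensen (concavity of the square root), the statistical distance between $(B,Bz)$ and $(B,\beta)$ with $\beta$ uniform is
$$\tfrac12\,\mathbb E_B\sum_\beta|\pi_B(\beta)-q^{-r}|\le\tfrac12\sqrt{q^r\,\mathbb E_B\sum_\beta\pi_B(\beta)^2-1}\le\tfrac12\sqrt{q^r2^{-N}}\le2^{-n-1},$$
since $N\ge r\log_2q+2n$. The outputs of $D_1$ and $D_2$ come from applying the same $R$ to these two pairs, so $|p_3-p_4|\le2^{-n-1}$.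

**Step 4: combination.** This step turns the two comparisons into one distinguisher. Let $D$ run $D_1$ with probability $\frac12$ and output its bit, and otherwise run $D_2$ and output the complement of its bit. Then $\Pr[D=1\mid\text{LWE}]=\frac12(p_1+1-p_2)$ and $\Pr[D=1\mid\text{uniform}]=\frac12(p_3+1-p_4)$. The advantage is
$$\tfrac12\big[(p_1-p_2)-(p_3-p_4)\big]\ge\tfrac12\big[1-\varepsilon-2\eta-2^{-n-1}\big]=\frac{1-\varepsilon}2-\eta-2^{-n-2}.$$
As $\varepsilon\le\frac14$, the first term is at least $\frac38$, and $\eta\to0$, so this is at least $\frac14$ for large $n$. $\square$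

*Example.* With the two samples of Section 2, $n=1$, $q=11$, $s=3$, $E=1$ and, for this illustration, two columns only: the shifted pairs are $(4,4)$ and $(5,6)$. Choose $z=(0,1)$. Then $b_1=(4,4)$ and $b_2=(-5,-6)\equiv(6,5)$. With $u=(-3,1)$ we get $u^\top b_1=-8\equiv3=e_1+2$ and $u^\top b_2=-13\equiv-2=-(e_2+2)$. So $c=(3,-2)$, $S=5<11$, $z(c)=(0,1)=z$, and $\beta=Bz=(6,5)$ satisfies $u^\top\beta\equiv-2=-c_-$.

**Proof of Theorems 1 and 2(a), (b).** This step feeds the polyhedra of Sections 7 and 8 to the assumed algorithm. Let $\mathcal A$ be an algorithm for some $k\ge1$, with a polynomial time bound on promise inputs. Run it with that clock, answering "infeasible" upon time-out, so that it always halts in polynomial time. If one CG inequality gives the integer hull, then at most $k$ do, so the polyhedra that Lemmas 5 and 6 attach to instances of type Y and N satisfy the promise for $k$.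

Define $R(q,B,\beta)=1$ if and only if $\mathcal A$ declares $P(B,\beta)$ feasible. By Lemma 5, $R=1$ on type Y and $R=0$ on type N. Since $\log q\le\mathrm{poly}(n)$, $R$ runs in time $\mathrm{poly}(n)$ on our instances. Proposition 7 gives advantage $\ge\frac14$ for all large $n$, contradicting DLWE. This proves Theorem 1.

The argument used the correctness of $\mathcal A$ only on the polytopes $P(B,\beta)$ of type Y and N instances. By Lemma 5 these have all the properties listed in Theorem 2(a), including width at most $\varepsilon$ in the direction of the single cut. This proves (a).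

For (b), let $R(q,B,\beta)=0$ if $Bx\equiv\beta$ has no integer solution; such an instance is not of type Y, so this is allowed. Otherwise compute $\hat P$ and let $R=1$ if and only if $\mathcal A$ declares $\hat P$ feasible. By Lemma 6, $R$ again satisfies the hypotheses of Proposition 7, and the polyhedra used have the properties listed in (b). $\square$

**Proof of Theorem 2(c).** This step replaces the comparison of two right-hand sides by a direct check: does the algorithm find *our* $z$? Suppose $\mathcal A$, clocked as above, outputs an integer point on all feasible instances of (a), respectively (b). The distinguisher forms $B$, $z$, $\beta=Bz\bmod q$ as in $D_1$ and runs $\mathcal A$ on $P(B,\beta)$, respectively on $\hat P$ (here $Bx\equiv\beta$ is solvable, by $z$). It outputs $1$ if and only if the $x$-part of the output, respectively $x=x_0+Gy$, equals $z$.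

*LWE samples.* With probability at least $1-\eta$ the instance is of type Y with $z(c)=z$. In case (a), every integer point of $P$ lies in $P_I$, which by (6) has $x$-part $z$ throughout. In case (b), the only integer point $\bar y$ has $x_0+G\bar y=z$. So the output is $1$ with probability at least $1-\eta$.

*Uniform samples.* For each fixed value of the coins of $\mathcal A$ (if any), the vector $x$ obtained is a function $f(B,\beta)$, since $x_0$ and $G$ are computed deterministically from $(q,B,\beta)$. The vector $z$ is uniform and independent of $B$. Fix $B$. Distinct $z$ with $f(B,Bz)=z$ have distinct $Bz\bmod q$, because $z$ is recovered from $Bz$ by $f$. So there are at most $q^r$ such $z$, and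
$$\Pr_z[f(B,Bz)=z]=2^{-N}\,\#\{z:f(B,Bz)=z\}\le2^{-N}q^r\le2^{-2n}.$$

The advantage is at least $1-\eta-2^{-2n}$, which is at least $\frac14$ for all large $n$, contradicting DLWE. $\square$

## 10. Worst-case lattice problems

For an $n$-dimensional lattice $L$ let $\lambda_i(L)$ be the least radius of a ball about $0$ containing $i$ linearly independent vectors of $L$. GapSVP within a factor $\gamma$: given a basis of $L$ and a number $d>0$, decide between $\lambda_1(L)\le d$ and $\lambda_1(L)>\gamma d$, one of which is promised. SIVP within $\gamma$: find $n$ linearly independent vectors of $L$ of length at most $\gamma\lambda_n(L)$.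

*Example.* For the lattice spanned by $(2,1)$ and $(-3,4)$ of Section 8, the vector $y_1(2,1)+y_2(-3,4)$ has squared length $5y_1^2-4y_1y_2+25y_2^2$. For $y_2=0$ the least nonzero value is $5$. For $y_2=\pm1$ the least value is $25$, at $y_1=0$. For $|y_2|\ge2$, minimizing over real $y_1$ gives at least $(25-\frac45)y_2^2>25$. So $\lambda_1=\sqrt5$ and $\lambda_2=5$.

**Proof of Corollary 4.** This step passes from the average advantage to the form needed for Regev's theorem. By the proof of Theorem 1, the algorithm yields a distinguisher with advantage at least $\frac14$ for all large $n$, on average over the uniform secret $s$. Let $\delta(s)\le1$ be its advantage for the secret $s$, and let $\phi$ be the fraction of $s$ with $\delta(s)\ge\frac18$. Then $\frac14\le\phi+\frac18(1-\phi)\le\phi+\frac18$, so $\phi\ge\frac18$. Thus the advantage is at least $\frac18$ for at least $\frac18$ of all $s$.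

Now apply Regev, *On lattices, learning with errors, random linear codes, and cryptography*, J. ACM 56(6), 2009. The average-case to worst-case and search-to-decision lemmas of its Section 4, valid for prime $q\le\mathrm{poly}(n)$, turn the distinguisher into an efficient algorithm for LWE with modulus $q$ and error rate $\alpha$. The main theorem says that if $\alpha q>2\sqrt n$, such an algorithm gives an efficient quantum algorithm for GapSVP and SIVP within $\tilde O(n/\alpha)$. In our case $q\le2n^4$ is prime, $\alpha q=3\sqrt n>2\sqrt n$, and $n/\alpha=nq/(3\sqrt n)\le\frac23n^{4.5}$. $\square$
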